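# Edge-colorings forced to leave gaps: the deficiency $d(n)$ is asymptotically $n^2/4$

All graphs are finite and simple, $\log$ is the natural logarithm, and $C, C'$ denote absolute constants (the symbol $C$ is also used for a vertex set; the context separates the two).

## 1. A hub over a sparse graph in which large sets see each other

Take $m$ vertices, forming a set $C$. Put on $C$ a graph $F$ with two properties that pull in opposite directions. It is sparse: every degree is at most about $\sqrt{m\log m}$. It is also well spread: any two disjoint sets of about $\sqrt{m\log m}$ vertices have an edge of $F$ between them. Then add one more vertex $b$, the hub, and join it to all of $C$. Call the result $G$; it has $n=m+1$ vertices.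

Now color the edges of $G$ properly with integers, in any way. The $m$ edges at $b$ get $m$ distinct colors, so they are spread over a range of length at least $m-1$. The graph $F$ works against this spread. Adjacent vertices share the color of their common edge, so the color ranges at adjacent vertices of $C$ overlap. Since large sets see each other, it will follow that there is one color $t$ lying inside the color range of almost every $c\in C$. Such a vertex $c$ has the color of $bc$ and the color $t$ in its range, so its range has length at least $|\varphi(bc)-t|$. For $m$ distinct integers the distances to $t$ add up to about $m^2/4$ at least. But $c$ has few edges, so nearly all of this range consists of colors that $c$ does not use. The coloring has about $m^2/4$ gaps, whatever we do.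

Here is what the gaps are for.

**Definition (consecutive coloring).** An edge-coloring of $G$ with colors $1,2,3,\dots$ is *consecutive* if, at each vertex, the colors of the incident edges are distinct and form an interval of integers.

**Definition (deficiency).** The *deficiency* $d(G)$ is the minimum number of pendant edges whose attachment to vertices of $G$ makes the graph consecutively colorable. We put $d(n)=\max\{d(G):|V(G)|\le n\}$.

How fast does $d(n)$ grow? We are given two bounds. There are bipartite graphs $G_k$ ($k\ge4$) with $k^2+k+2$ vertices and $d(G_k)/|V(G_k)|\to1$, so $d(n)=\Omega(n)$; and Vizing's theorem gives $d(n)<n^2$. The problem comes from "On the deficiency of bipartite graphs". The answer is that the upper order is right: $d(n)=\Theta(n^2)$, and in fact $d(n)/n^2\to\frac14$.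

## 2. Deficiency as the number of skipped colors

We first replace pendant edges by something easier to count. Let $\varphi$ be a proper edge-coloring of $G$ with integer colors. For a non-isolated vertex $v$ let $\alpha(v)$ and $\omega(v)$ be the least and greatest colors at $v$, and put
$$\mathrm{def}_\varphi(v)=\omega(v)-\alpha(v)+1-\deg(v)\ \ge 0 .$$
This is the number of colors in $[\alpha(v),\omega(v)]$ missing at $v$. For isolated $v$ put $\mathrm{def}_\varphi(v)=0$. Then
$$d(G)=\min_\varphi\sum_v\mathrm{def}_\varphi(v). \tag{1}$$

For "$\le$": given $\varphi$, attach at each $v$ one pendant edge for each missing color of $[\alpha(v),\omega(v)]$, give it that color, and shift all colors to be positive. Each old vertex now sees an interval, and each new vertex has one edge. For "$\ge$": take a consecutive coloring of an extended graph and restrict it to $G$. Every color in $[\alpha(v),\omega(v)]$ missing at $v$ in $G$ is present at $v$ in the extended graph, so it sits on a pendant edge attached at $v$. Hence the number of pendant edges is at least $\sum_v\mathrm{def}_\varphi(v)$.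

By (1), $d$ is additive over disjoint unions.

**Small cases.** A star has $d=0$: color its edges $1,\dots,m$. An even cycle has $d=0$: alternate $1,2$. An odd cycle has $d=1$. It is not $0$: otherwise successive colors around the cycle would differ by $\pm1$, and an odd number of terms $\pm1$ cannot sum to $0$. It is at most $1$: color $1,2,1,2,\dots,1,2,3$; only the vertex between $3$ and the first $1$ skips a color. In particular $d(K_3)=1$. The other graphs on at most three vertices have at most two edges and deficiency $0$, so $d(1)=d(2)=0$ and $d(3)=1$.

The complete bipartite graph $K_{a,b}$ with parts $u_1,\dots,u_a$ and $w_1,\dots,w_b$ has $d=0$: put $\varphi(u_iw_j)=i+j$. Then $u_i$ sees $i+1,\dots,i+b$ and $w_j$ sees $j+1,\dots,j+a$. We shall return to this coloring.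

**The Vizing bound.** Vizing's theorem says that a graph of maximum degree $\Delta$ has a proper edge-coloring with $\Delta+1$ colors. With colors $1,\dots,\Delta+1$ a non-isolated vertex satisfies
$$\mathrm{def}(v)\le\Delta+1-\deg(v)\le\Delta .$$
A vertex of degree $\Delta$ has $\mathrm{def}\le1$, which is less than $\Delta$ if $\Delta\ge2$; and if $\Delta=1$ all deficiencies are $0$. So for every graph with at least one edge, $n$ vertices and maximum degree $\Delta$,
$$d(G)<n\Delta<n^2. \tag{2}$$
The same computation shows that a regular graph has $d(G)\le n$. So density alone, as in $K_n$, does not give quadratic deficiency. Unequal degrees alone do not either, as $K_{a,b}$ shows.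

## 3. Four theorems

**Theorem 1.** For $n\ge3$,
$$d(n)\ge\frac{n^2}4-9n^{3/2}\sqrt{\log n}-2n .$$
With $d(n)<n^2$ this gives $d(n)=\Theta(n^2)$.

**Theorem 2.** There is a constant $C$ such that for every graph $G$ with $n$ vertices and maximum degree $\Delta\ge2$,
$$d(G)\le\tfrac14\sum_v\bigl(M(v)-m(v)\bigr)+C\,n\,\Delta^{2/3}(\log\Delta)^{1/3},$$
where $M(v),m(v)$ are the largest and smallest degrees of neighbors of $v$ (isolated $v$ contribute $0$). Consequently
$$\frac{n^2}4-O\bigl(n^{3/2}(\log n)^{1/2}\bigr)\le d(n)\le\frac{n^2}4+O\bigl(n^{5/3}(\log n)^{1/3}\bigr),\qquad \lim_{n\to\infty}\frac{d(n)}{n^2}=\frac14 .$$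

**Theorem 3.** Let $D(n,\Delta)=\max\{d(G):|V(G)|\le n,\ \Delta(G)\le\Delta\}$. Uniformly for $2\le\Delta\le n-1$,
$$\frac{n\Delta}4-Cn\Delta^{1/2}(\log\Delta)^{1/2}\le D(n,\Delta)\le\frac{n\Delta}4+Cn\Delta^{2/3}(\log\Delta)^{1/3},$$
and $D(n,\Delta)=\Theta(n\Delta)$ uniformly in this range.

**Theorem 4.** The maximum of $d(G)$ over bipartite graphs with both parts of size at most $m$ is $\frac{m^2}2+O\bigl(m^{5/3}(\log m)^{1/3}\bigr)$. Hence $d(n)=\Theta(n^2)$ already for bipartite graphs.

The quantity $M(v)-m(v)$ is the spread of degrees *around* $v$. In a regular graph it is $0$. In $K_{a,b}$ it is also $0$ everywhere, because all neighbors of a vertex have the same degree. In the hub graph of Section 1, a vertex $c\in C$ that has a neighbor in $F$ sees the hub, of degree $m$, and a vertex of degree at most about $\sqrt{m\log m}$, so $M(c)-m(c)$ is nearly $m$. Any $M(c)-m(c)$ is at most $m$, so the main term of Theorem 2 for this graph is about $m^2/4$ at most, the same as the number of gaps forced in Section 1.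

The theorems leave two things undetermined: the exact lower-order term of $d(n)$, and the sharp quadratic constant for bipartite graphs with arbitrary part sizes.

## 4. What must lie under the hub

Let a hub $b$ be joined to all of $C$, let $F$ be the graph on $C$, and let $\varphi$ be a proper coloring. Since $\deg(c)=1+\deg_F(c)$,
$$\mathrm{def}_\varphi(c)=\omega(c)-\alpha(c)-\deg_F(c).$$
We want long ranges and small degrees in $F$.

A first try is to make $F$ connected and as sparse as possible, say a path $c_1c_2\cdots c_m$. This fails. Put $\varphi(bc_i)=2i$ and $\varphi(c_ic_{i+1})=2i+1$. Then $c_i$ sees $2i-1,2i,2i+1$ for $1<i<m$, while $c_1$ sees $2,3$ and $c_m$ sees $2m-1,2m$. None of these skips a color. The hub sees $2,4,\dots,2m$ and skips $m-1$ colors. The total deficiency is $m-1$, which is linear. The ranges drift along the path: neighbors overlap, but there is no color common to many of them.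

The opposite try is $F=K_m$. Now any two ranges $[\alpha(c),\omega(c)]$ intersect, and pairwise intersecting intervals on a line have a common point $t$ (Helly's theorem in dimension one; take $t=\min_c\omega(c)$). So the ranges cannot drift. But then $\deg_F(c)=m-1$, and the long ranges are filled with edges. Indeed $G=K_{m+1}$ is regular and $d(G)\le m+1$.

We therefore need a sparse $F$ for which a Helly property still holds, up to few exceptions. Few exceptions are harmless, and this is why "large sets see each other" suffices. Lemma A supplies the graph and Lemma B the approximate Helly property.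

**Lemma A.** For $m\ge2$ let $z=z(m)=\lceil3\sqrt{m\log m}\,\rceil$.

(i) There is a graph $F_m$ on $m$ vertices with maximum degree at most $6\sqrt{m\log m}$ such that any two disjoint vertex sets of size at least $z$ have an edge between them.

(ii) There is a bipartite graph $F'_m$ with parts $C_1,C_2$ of size $m$ and maximum degree at most $6\sqrt{m\log m}$ such that any $X\subseteq C_1$, $Y\subseteq C_2$ with $|X|,|Y|\ge z$ have an edge between them.

*Proof.* Let $p=\sqrt{\log m/m}$, which lies in $(0,1)$, and choose each admissible edge independently with probability $p$. We show that each of the two properties fails with small probability. The computation is the same for (i) and (ii).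

**Step 1: no edgeless pair of large sets.** It suffices to treat sets of size exactly $z$, since larger sets contain such sets. There are at most $m^z\cdot m^z$ pairs $(X,Y)$, and a given pair has no edge with probability $(1-p)^{z^2}\le e^{-pz\cdot z}$. As $pz\ge3\log m$, the expected number of edgeless pairs is at most
$$m^{2z}e^{-pz\cdot z}\le m^{2z}m^{-3z}=m^{-z}\le\tfrac14,$$
because $m\ge2$ and $z\ge2$. So an edgeless pair exists with probability at most $\frac14$.

**Step 2: no large degree.** Let $k=\lceil2e\,pm\rceil$. A vertex has at most $m$ potential neighbors, so its degree is at least $k$ with probability at most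
$$\binom mkp^k\le\Bigl(\frac{emp}k\Bigr)^k\le2^{-k}.$$
Since $pm=\sqrt{m\log m}\ge\log m$, we get $2^{-k}\le2^{-2e\log m}=m^{-2e\log2}\le m^{-3.7}$. There are at most $2m$ vertices, so some degree is at least $k$ with probability at most $2m\cdot m^{-3.7}=2m^{-2.7}\le2\cdot2^{-2.7}<0.31$.

Since $\frac14+0.31<1$, with positive probability neither bad event occurs. Then all degrees are at most $k-1<2e\,pm<6\sqrt{m\log m}$. $\square$

**Lemma B.** Let $\varphi$ be a proper coloring of a graph that contains $F_m$ as a subgraph on the vertex set $C$ and in which no vertex of $C$ is isolated. There is an integer $t$ with $\alpha(c)\le t\le\omega(c)$ for all but at most $2z$ vertices $c\in C$.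

*Proof.* In Helly's theorem one takes $t=\min\omega$; here we take the $z$-th smallest $\omega$. If $m\le2z$ there is nothing to prove. Otherwise let $X\subset C$ consist of $z$ vertices with the smallest values of $\omega$, and let $t=\max_X\omega$. Every $c\in C\setminus X$ has $\omega(c)\ge t$. Let $Y=\{c\in C\setminus X:\alpha(c)>t\}$. For $x\in X$ and $y\in Y$ we have $\omega(x)\le t<\alpha(y)$, so $x$ and $y$ have no common color. If they were adjacent they would share the color of the edge $xy$. So there is no edge between the disjoint sets $X$ and $Y$, and since $|X|=z$, the property of $F_m$ gives $|Y|<z$. Every vertex outside $X\cup Y$ satisfies $\alpha(c)\le t\le\omega(c)$. $\square$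

## 5. The lower bound $n^2/4$

The last tool says that distinct integers cannot all be close to one point. For $j$ distinct integers $p_1<\dots<p_j$ and real $\tau$,
$$\sum_{i=1}^j|p_i-\tau|\ \ge\sum_{1\le i\le j/2}(p_{j+1-i}-p_i)\ \ge\sum_{1\le i\le j/2}(j+1-2i)=\Bigl\lfloor\frac{j^2}4\Bigr\rfloor\ge\frac{j^2-1}4. \tag{3}$$
For the first inequality, pair $p_i$ with $p_{j+1-i}$ and use $|p_i-\tau|+|p_{j+1-i}-\tau|\ge p_{j+1-i}-p_i$; a middle term, if any, is nonnegative. The second holds since the integers are distinct. The sum is $l^2$ for $j=2l$ and $l(l+1)$ for $j=2l+1$, which is $\lfloor j^2/4\rfloor$ in both cases.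

**Proof of Theorem 1.** Let $m=n-1\ge2$, and let $G$ be $F_m$ on $C$ together with a hub $b$ joined to all of $C$. Let $\varphi$ be any proper coloring.

**Step 1: long ranges.** No vertex of $C$ is isolated, so Lemma B gives an integer $t$. Let $C'$ be the set of non-exceptional vertices, and $k=|C'|\ge m-2z$. For $c\in C'$ both $t$ and $\varphi(bc)$ lie in $[\alpha(c),\omega(c)]$, so $\omega(c)-\alpha(c)\ge|\varphi(bc)-t|$.

**Step 2: summation.** All deficiencies are nonnegative, and the integers $\varphi(bc)$ are distinct. Using (3) with $j=k$ and the degree bound of Lemma A,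
$$\sum_v\mathrm{def}_\varphi(v)\ge\sum_{c\in C'}\bigl(|\varphi(bc)-t|-\deg_F(c)\bigr)\ge\frac{k^2-1}4-6m\sqrt{m\log m}.$$

**Step 3: clean-up.** We have $k^2\ge m^2-4zm$: if $m\ge2z$, then $k^2\ge(m-2z)^2\ge m^2-4zm$, and if $m<2z$, the right side is negative. Since $z\le3\sqrt{m\log m}+1$,
$$\frac{k^2-1}4\ge\frac{m^2}4-zm-\frac14\ge\frac{m^2}4-3m^{3/2}\sqrt{\log m}-m-\frac14 .$$
So the total deficiency is at least $\frac{m^2}4-9m^{3/2}\sqrt{\log m}-m-\frac14$. With $m=n-1$ we have $\frac{m^2}4-m-\frac14=\frac{n^2}4-\frac{3n}2+1\ge\frac{n^2}4-2n$, and $m^{3/2}\sqrt{\log m}\le n^{3/2}\sqrt{\log n}$. The bound holds for every $\varphi$, hence for $d(G)$ by (1). $\square$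

Together with (2) this proves $d(n)=\Theta(n^2)$.

## 6. The coloring $i+j$ and random blocks

We turn to Theorem 2. A Vizing coloring with $\Delta+1$ colors only gives the constant $1$ in front of $n^2$: it does nothing to keep the colors at a vertex of small degree close together. The coloring $i+j$ of $K_{a,b}$ does. Here $\deg(u_i)=b$ and $\deg(w_j)=a$. Give the vertices positions $p(u_i)=i/a$ and $p(w_j)=j/b$. Then
$$i+j=\deg(w_j)\,p(u_i)+\deg(u_i)\,p(w_j).$$
This formula makes sense for the edges of any graph: choose positions $p(v)$ and aim to give $uv$ a color near $\deg(u)p(v)+\deg(v)p(u)$. It is symmetric in $u$ and $v$, as it must be. From the point of view of $u$, the term $\deg(u)p(v)$ spreads the neighbors over a range of length about $\deg(u)$, if positions fill a unit interval. That is the length we want. The other term, $\deg(v)p(u)$, is a shift. If all neighbors $v$ had the same degree, it would be a common shift and would cost nothing. In general it costs $(M(u)-m(u))\,|p(u)|$. With $p(u)$ uniform in $[-\frac12,\frac12]$ the mean of $|p(u)|$ is $\frac14$, and this is where the constant $\frac14$ comes from.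 (Among unit intervals the centered one is best; on $[0,1]$ the mean would be $\frac12$.)

Taken literally, with the value rounded down to an integer, the formula does not give a proper coloring. Let $u$ have degree $d\ge2$, all its neighbors having equal degrees, and fix $p(u)$. The values at $u$ are $d$ independent points, uniform in an interval of length $d$, which meets at most $d+1$ of the unit cells $[x,x+1)$ apart from an endpoint of probability zero. By the Cauchy–Schwarz inequality two given points fall in the same cell with probability at least $\frac1{d+1}$. So the expected number of pairs of edges at $u$ with the same color is at least $\frac{d(d-1)}{2(d+1)}$.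

The way past this is to use the formula only on a coarse scale. We use cells holding about $s$ edges per vertex, where $s$ is so large that the numbers in the cells concentrate. The edges in one cell then form a graph of maximum degree only slightly above $s$, and Vizing's theorem colors that graph properly with a block of only slightly more than $s$ colors. The fluctuation is about $t\approx\sqrt{s\log\Delta}$ per cell. A vertex uses up to order $\Delta/s$ cells, so fluctuations cost about $t\Delta/s$ per vertex, and rounding to whole cells costs about $s$. Balancing $s$ against $\Delta\sqrt{\log\Delta/s}$ gives $s=\Delta^{2/3}(\log\Delta)^{1/3}$.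

We need Chernoff's inequality in the following form (Janson–Łuczak–Ruciński, *Random Graphs*, Thms 2.1 and 2.8): if $N$ is a sum of independent indicators with mean $\mu$ and $\lambda>0$, then
$$P(N\ge\mu+\lambda)\le\exp\Bigl(-\frac{\lambda^2}{2(\mu+\lambda/3)}\Bigr).$$

**Proof of Theorem 2.**

**Step 1: reductions and parameters.** Deleting isolated vertices changes neither $d(G)$ nor the sum, and only decreases $n$. So assume there are none. If $\Delta<140$, then $d(G)<n\Delta$ from (2) suffices once $C$ is large. Let $\Delta\ge140$ and put
$$s=\Delta^{2/3}(\log\Delta)^{1/3},\qquad t=3\sqrt{s\log\Delta}.$$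
The function $\Delta/\log\Delta$ is increasing for $\Delta>e$ and exceeds $27$ at $140$, so $\Delta\ge27\log\Delta$. Hence $s/\log\Delta=(\Delta/\log\Delta)^{2/3}\ge9$, and $s/\Delta=(\log\Delta/\Delta)^{1/3}\le1$. So $9\log\Delta\le s\le\Delta$, which gives $t^2=9s\log\Delta\le s^2$, and therefore $1\le t\le s$. Put
$$a(v)=\lceil\deg(v)/s\rceil\ge1,\qquad A=\lceil\Delta/s\rceil\le2\Delta/s,$$
the last inequality because $\Delta/s\ge1$. Here $a(v)$ is the number of cells that $v$ would like to use.

**Step 2: random cells.** We place each edge in a cell. Choose $p(v)$ independently and uniformly in $[-\frac12,\frac12]$ for all vertices $v$. For an edge $uv$ let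
$$X(uv)=a(u)p(v)+a(v)p(u),\qquad x(uv)=\lfloor X(uv)\rfloor .$$
Since $|X(uv)|\le\frac12(a(u)+a(v))\le A$, we have $x(uv)\in\{-A,\dots,A\}$. Let $N_x(u)$ be the number of neighbors $v$ of $u$ with $x(uv)=x$.

**Step 3: cells are rarely overfull.** We bound the probability that $N_x(u)>s+t$. Condition on $p(u)$. The event $x(uv)=x$ says that $a(u)p(v)\in[x-a(v)p(u),\,x+1-a(v)p(u))$, that is, $p(v)$ lies in a certain interval of length $1/a(u)$. Its probability is at most $1/a(u)$, and these events are independent over the neighbors $v$. So $N_x(u)$ is a sum of independent indicators with mean $\mu\le\deg(u)/a(u)\le s$. Apply Chernoff's inequality with $\lambda=s+t-\mu\ge t$. Since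
$$\mu+\frac\lambda3=s+t-\frac23\lambda\le s+\frac t3\le\frac43s,$$
we obtain
$$P(N_x(u)>s+t)\le\exp\Bigl(-\frac{t^2}{8s/3}\Bigr)\le\exp\Bigl(-\frac{t^2}{3s}\Bigr)=\Delta^{-3}.$$
This holds for every value of $p(u)$, hence unconditionally. Call $u$ *bad* if $N_x(u)>s+t$ for some $x\in\{-A,\dots,A\}$. As $2A+1\le4\Delta/s+1\le5\Delta$, we get $P(u\text{ is bad})\le5\Delta^{-2}$.

**Step 4: the coloring.** We color cell by cell and treat the edges at bad vertices separately. Let $T$ be the set of edges incident with bad vertices, $G'=G-T$, and
$$q=\lfloor s+t\rfloor+1\le2s+1\le3s.$$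
Fix $x\in\{-A,\dots,A\}$. The edges of $G'$ with $x(uv)=x$ have no bad endpoints, so they form a graph of maximum degree at most $\lfloor s+t\rfloor$. By Vizing's theorem color it properly with the $q$ colors $xq+1,\dots,xq+q$. Color $T$ properly with the $\Delta+1$ colors $(A+1)q+1,\dots,(A+1)q+\Delta+1$. Different parts use disjoint color sets, so the whole coloring is proper. All colors lie in an interval containing
$$(2A+1)q+\Delta+1\le3Aq+2\Delta\le3\cdot\frac{2\Delta}s\cdot3s+2\Delta=20\Delta$$
integers.

**Step 5: vertices touched by $T$ are cheap on average.** Call a vertex touched if it is incident with an edge of $T$. A touched vertex is bad or adjacent to a bad vertex, so the number of touched vertices is at most $(\Delta+1)$ times the number of bad vertices. Its expectation is at most $2\Delta\cdot5\Delta^{-2}n=10n/\Delta$. Each touched vertex has deficiency at most $20\Delta$, so together they have expected deficiency at most $200n$.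

**Step 6: untouched vertices.** We bound the range of colors at an untouched vertex $u$. All its edges are in $G'$. Over the neighbors $v$ of $u$, the integers $a(v)$ lie in an interval of length
$$\Bigl\lceil\frac{M(u)}s\Bigr\rceil-\Bigl\lceil\frac{m(u)}s\Bigr\rceil\le\frac{M(u)-m(u)}s+1,$$
and $p(v)\in[-\frac12,\frac12]$. So all $X(uv)$ lie in an interval of length
$$L=a(u)+\Bigl(\frac{M(u)-m(u)}s+1\Bigr)|p(u)|\le\frac{\deg(u)+(M(u)-m(u))|p(u)|}s+\frac32,$$
where we used $a(u)\le\deg(u)/s+1$ and $|p(u)|\le\frac12$. If values lie in $[y,y+L]$, their integer parts lie among $\lfloor y+L\rfloor-\lfloor y\rfloor+1\le L+2$ consecutive integers. Consecutive $x$ have adjacent blocks of $q$ colors, so the colors at $u$ lie in an interval of at most $q(L+2)\le(s+t+1)(L+2)$ integers. Now $s(L+2)\le\deg(u)+(M(u)-m(u))|p(u)|+\frac72s$. Also $\deg(u)+(M(u)-m(u))|p(u)|\le2\Delta$ and $\frac72\le4\le4\Delta/s$, so $L+2\le2\Delta/s+4\Delta/s=6\Delta/s$. Subtracting $\deg(u)$,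
$$\mathrm{def}(u)\le(M(u)-m(u))|p(u)|+4s+(t+1)\frac{6\Delta}s.$$
The term $\deg(u)$ has cancelled: the first summand $a(u)$ of $L$ was chosen for this.

**Step 7: expectation.** The right side of the last bound is nonnegative, so we may sum it over all $u$. Since $E|p(u)|=\frac14$ and $t+1\le2t$, the expected total deficiency is at most
$$\frac14\sum_u(M(u)-m(u))+n\Bigl(4s+\frac{12t\Delta}s+200\Bigr).$$
Here $t\Delta/s=3\Delta\sqrt{\log\Delta/s}=3\Delta\cdot\Delta^{-1/3}(\log\Delta)^{1/3}=3s$, so the bracket is at most $40s+200=O(s)$. Some choice of the $p(v)$ gives total deficiency at most the expectation, and (1) proves the inequality of the theorem.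

**Step 8: the limit.** Let $|V(G)|\le n$. If $\Delta(G)\le1$, then $d(G)=0$. Otherwise $M(v)-m(v)\le\Delta<n$, so $d(G)\le\frac{n^2}4+O(n^{5/3}(\log n)^{1/3})$. With Theorem 1 this gives the two-sided bound, and $d(n)/n^2\to\frac14$. $\square$

## 7. Many hubs: graphs of bounded maximum degree

The upper bound in Theorem 3 follows from Theorem 2 applied with the true maximum degree $\Delta'\le\Delta$ of $G$: we have $M(v)-m(v)\le\Delta'\le\Delta$, and $\Delta'\le1$ gives $d(G)=0$.

For the lower bound one would first take disjoint copies of the hub graph with $m=\Delta$. For large $\Delta$ the maximum degree of a copy is $\Delta$. Each copy has $\Delta+1$ vertices and deficiency about $\Delta^2/4$. If $\Delta+1$ divides $n$, this is what we want. It fails because of leftover vertices: for $n=2\Delta+1$ only one copy fits, giving about $\Delta^2/4$ instead of $n\Delta/4\approx\Delta^2/2$. We need a good graph on $N$ vertices for every $N$ between $\Delta+1$ and $2\Delta+1$. Then $C$ may have more than $\Delta$ vertices, while a hub has degree at most $\Delta$. The remedy is to cover $C$ by hubs about $r\approx\sqrt\Delta$ times,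 in a cyclic pattern, and to average over the hubs. With so many hubs, rounding their number to an integer costs only a factor $1-O(1/r)$, and the hubs take up only $O(r)$ vertices.

**Lemma C.** There are constants $\Delta_1,C'$ such that for $\Delta\ge\Delta_1$ and $\Delta+1\le N\le2\Delta+1$ some graph $H$ with at most $N$ vertices and maximum degree at most $\Delta$ has $d(H)\ge\frac{N\Delta}4-C'\Delta^{3/2}\sqrt{\log\Delta}$.

*Proof.* Throughout, $\Delta$ is large.

**Step 1: the graph.** Let
$$r=\lceil\sqrt\Delta\,\rceil,\qquad m=N-3r,\qquad D=\min(\Delta,m)\ge\Delta-3r,\qquad\beta=\lfloor rm/D\rfloor.$$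
If $D=m$, then $m/D=1$; otherwise $m/D\le(2\Delta+1)/\Delta\le3$. So $m/D\le3$, hence $\beta\le3r$ and $m+\beta\le N$. Let $C=\{c_0,\dots,c_{m-1}\}$ carry $F_m$. Add hubs $b_0,\dots,b_{\beta-1}$, with $b_i$ joined to the $D$ vertices $c_j$, $j\equiv iD,iD+1,\dots,iD+D-1\pmod m$. These are distinct since $D\le m$.

**Step 2: degrees.** The hubs use the numbers $0,1,\dots,\beta D-1$ once each, read modulo $m$. Since $\beta D\le rm$, every $c\in C$ has at most $r$ hubs as neighbors. Since $\beta D>rm-D\ge(r-1)m\ge m$, every $c$ has at least one, so no vertex of $C$ is isolated. The degree is $D\le\Delta$ at a hub and at most $r+6\sqrt{m\log m}\le\Delta$ on $C$, for $\Delta$ large.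

**Step 3: averaging over the hubs.** Let $\varphi$ be a proper coloring, $t$ as in Lemma B, and $E$ the set of exceptional vertices. So $|E|\le2z$ with $z=z(m)=O(\sqrt{\Delta\log\Delta})$, and $D>2z$ for $\Delta$ large. For $c\in C\setminus E$ and each $b_i\sim c$ we have $\omega(c)-\alpha(c)\ge|\varphi(b_ic)-t|$. Each $c$ has at most $r$ such hubs, so summing over them and exchanging the sums,
$$r\sum_{c\in C\setminus E}(\omega(c)-\alpha(c))\ge\sum_i\ \sum_{c\in N(b_i)\setminus E}|\varphi(b_ic)-t|\ge\beta\,\frac{(D-2z)^2-1}4 .$$
The last inequality is (3) at each hub: the colors at $b_i$ are distinct and $|N(b_i)\setminus E|\ge D-2z>0$.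

**Step 4: dividing by $r$.** We have $\beta/r\ge\frac mD-\frac1r\ge0$, and $(D-2z)^2-1\ge0$. Hence
$$\sum_{c\in C\setminus E}(\omega(c)-\alpha(c))\ge\Bigl(\frac mD-\frac1r\Bigr)\frac{D^2-4zD-1}4\ge\frac{mD}4-mz-\frac m{4D}-\frac{D^2}{4r}.$$

**Step 5: error terms.** Subtracting $\sum_{c\in C}\deg(c)\le m(r+6\sqrt{m\log m})$ bounds $\sum_{c\in C\setminus E}\mathrm{def}_\varphi(c)$, and so the total deficiency, from below. Also $mD\ge(N-3r)(\Delta-3r)\ge N\Delta-3r(N+\Delta)$. Since $m,N,D=O(\Delta)$, $m/D\le3$, $\sqrt\Delta\le r=O(\sqrt\Delta)$ and $z=O(\sqrt{\Delta\log\Delta})$, each of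
$$r(N+\Delta),\quad mz,\quad\frac mD,\quad\frac{D^2}r,\quad mr,\quad m\sqrt{m\log m}$$
is $O(\Delta^{3/2}\sqrt{\log\Delta})$. So the total deficiency is at least $\frac{N\Delta}4-C'\Delta^{3/2}\sqrt{\log\Delta}$. $\square$

**Proof of the lower bound in Theorem 3.** For $2\le\Delta<\Delta_1$ the stated lower bound is nonpositive once $C$ is large, and $D(n,\Delta)\ge0$. For $\Delta\ge\Delta_1$ put $k=\lfloor n/(\Delta+1)\rfloor\ge1$ and write $n$ as a sum of $k$ integers in $[\Delta+1,2\Delta+1]$, namely $k-1$ copies of $\Delta+1$ and a remainder. Take the disjoint union of the graphs of Lemma C for these integers. By additivity its deficiency is at least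
$$\frac{n\Delta}4-kC'\Delta^{3/2}\sqrt{\log\Delta}\ge\frac{n\Delta}4-C'n\sqrt{\Delta\log\Delta},$$
because $k\Delta\le n$. $\square$

**Proof of $D(n,\Delta)=\Theta(n\Delta)$.** By (2), $D(n,\Delta)\le n\Delta$ always. For $\Delta$ above some constant $\Delta_2$ the lower bound just proved is at least $n\Delta/8$. For $2\le\Delta\le\Delta_2$ take $\lfloor n/3\rfloor$ disjoint triangles. Since $d(K_3)\ge1$, we get $D(n,\Delta)\ge\lfloor n/3\rfloor\ge n/5\ge n\Delta/(5\Delta_2)$. (Here $n\ge3$; for $n=3,4$ the middle inequality is clear, and for $n\ge5$ we have $\lfloor n/3\rfloor\ge(n-2)/3\ge n/5$.) $\square$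

## 8. Two hubs and a cancellation: balanced bipartite graphs

**Proof of the upper bound in Theorem 4.** In a bipartite graph with parts of size at most $m$ all degrees are at most $m$, so $M(v)-m(v)\le m$. There are at most $2m$ vertices, so Theorem 2 gives $d(G)\le\frac14\cdot2m\cdot m+O(m^{5/3}(\log m)^{1/3})$. (If the maximum degree is at most $1$, then $d(G)=0$.) $\square$

For the lower bound, use the bipartite graph $F'_k$ with parts $C_1,C_2$ and give each part its own hub. We would like a common color $t$ for almost all ranges, as in Lemma B. This is where the earlier argument stops: edges run only between $C_1$ and $C_2$, so we only know that ranges from *different* parts meet. Intervals with this property need not have a common point. For instance, the one-point intervals $[i,i]$, $1\le i\le k$, for $C_1$ and the interval $[1,k]$, repeated $k$ times, for $C_2$ meet crosswise, while those of $C_1$ are pairwise disjoint. But in this example the short ranges in $C_1$ are paid for by long ranges in $C_2$. The proof shows that this trade-off is exact, using two thresholds $t_1,t_2$ in place of one.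

**Proof of the lower bound in Theorem 4.** Let $k=m-1$ be large and $z=z(k)$, so that $k>2z$.

**Step 1: the graph.** Take $F'_k$, join a new vertex $b_1$ to all of $C_1$ and a new vertex $b_2$ to all of $C_2$. The result is bipartite with parts $C_1\cup\{b_2\}$ and $C_2\cup\{b_1\}$ of size $m$. Let $\varphi$ be a proper coloring.

**Step 2: two thresholds.** Let $X_1\subset C_1$ be $z$ vertices with the smallest $\omega$, and $t_1=\max_{X_1}\omega$. Let $X_2\subset C_1$ be $z$ vertices with the largest $\alpha$, and $t_2=\min_{X_2}\alpha$. Every $c\in C_1\setminus(X_1\cup X_2)$ has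
$$\omega(c)\ge t_1,\qquad\alpha(c)\le t_2 .$$
The set $\{y\in C_2:\alpha(y)>t_1\}$ has no edges to $X_1$, since $\omega(x)\le t_1$ for $x\in X_1$. The set $\{y\in C_2:\omega(y)<t_2\}$ has no edges to $X_2$, since $\alpha(x)\ge t_2$ for $x\in X_2$. By Lemma A(ii) each of these sets has fewer than $z$ elements. All other $y\in C_2$ have
$$\alpha(y)\le t_1,\qquad\omega(y)\ge t_2 .$$
At least $k-2z$ vertices remain on each side. Choose $C_i'\subseteq C_i$ of exactly $k-2z$ vertices with the respective properties.

**Step 3: ranges in terms of the midpoint.** Put $\tau=\frac{t_1+t_2}2$ and $h=\frac{t_1-t_2}2$, which may have either sign, so $t_1=\tau+h$ and $t_2=\tau-h$.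

Let $c\in C_1'$ and $p=\varphi(b_1c)\in[\alpha(c),\omega(c)]$. If $p\ge\tau$, use $\omega(c)\ge p$ and $\alpha(c)\le t_2$: then $\omega(c)-\alpha(c)\ge p-t_2=|p-\tau|+h$. If $p\le\tau$, use $\omega(c)\ge t_1$ and $\alpha(c)\le p$: then $\omega(c)-\alpha(c)\ge t_1-p=|p-\tau|+h$.

Let $y\in C_2'$ and $p=\varphi(b_2y)\in[\alpha(y),\omega(y)]$. If $p\ge\tau$, use $\omega(y)\ge p$ and $\alpha(y)\le t_1$: then $\omega(y)-\alpha(y)\ge p-t_1=|p-\tau|-h$. If $p\le\tau$, use $\omega(y)\ge t_2$ and $\alpha(y)\le p$: then $\omega(y)-\alpha(y)\ge t_2-p=|p-\tau|-h$.

**Step 4: the $h$-terms cancel.** Sum over $C_1'\cup C_2'$. Since $|C_1'|=|C_2'|$, the terms $+h$ and $-h$ cancel. The colors at $b_1$ are distinct, and so are those at $b_2$, so (3) applied separately to $C_1'$ and $C_2'$ gives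
$$\sum_{v\in C_1'\cup C_2'}(\omega(v)-\alpha(v))\ge2\cdot\frac{(k-2z)^2-1}4 .$$
For $v\in C_1\cup C_2$ we have $\deg(v)=1+\deg_F(v)$, so $\mathrm{def}_\varphi(v)=\omega(v)-\alpha(v)-\deg_F(v)$ with $\deg_F(v)\le6\sqrt{k\log k}$. The number of vertices summed over is at most $2k$. Hence the total deficiency is at least
$$\frac{(k-2z)^2-1}2-12k\sqrt{k\log k}=\frac{m^2}2-O\bigl(m^{3/2}\sqrt{\log m}\bigr),$$
since $k=m-1$ and $z=O(\sqrt{m\log m})$. This error is within $O(m^{5/3}(\log m)^{1/3})$. A bipartite graph with both parts of size $m=\lfloor n/2\rfloor$ has at most $n$ vertices, so bipartite graphs alone already give deficiency of order $n^2$; the matching upper order is (2). $\square$
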